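# Extension of maps from the torus closure and boundary divisors of algebraic monoids

Throughout, $k$ is an algebraically closed field of arbitrary characteristic.

## Monoids whose unit group is a torus

A *linear algebraic monoid* is an affine algebraic variety $M$ over $k$ with an associative multiplication $M\times M\to M$ that is a morphism of varieties, and with a two-sided unit $1\in M$. Examples are the monoid $M_m(k)$ of all $m\times m$ matrices, the diagonal matrices, and the upper triangular matrices. Write $E(M)=\{e\in M\mid e^2=e\}$ for the set of idempotents. We use one embedding theorem from the start.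

**Fact (F1).** *Every linear algebraic monoid $L$ is isomorphic to a closed submonoid of some $M_m(k)$* (Putcha, *Linear Algebraic Monoids*, LMS Lecture Notes 133, Ch. 3).

The reason is short, and we need the same mechanism later. For $f\in k[L]$ write $f(xy)=\sum_i a_i(x)b_i(y)$, a finite sum. The right translates $(\rho_yf)(x)=f(xy)$ lie in the span of the $a_i$, so they span a finite-dimensional space. Note $\rho_y\rho_{y'}=\rho_{yy'}$. Let $V\subseteq k[L]$ be a finite-dimensional space with basis $v_1,\dots,v_q$, stable under all $\rho_y$, and write $\rho_yv_j=\sum_l c_{lj}(y)v_l$. Choose points $x_1,\dots,x_q$ for which the matrix $(v_l(x_i))$ is invertible. Then the $c_{lj}(y)$ are linear combinations of the regular functions $v_j(x_iy)$, so $\rho:L\to\mathrm{End}(V)$ is a morphism. Now let $V$ be the span of all translates of a finite generating set of $k[L]$. Each generator satisfies $f(y)=(\rho_yf)(1)$, so it is a linear function of $\rho_y$. Hence $k[\mathrm{End}(V)]\to k[L]$ is surjective and $\rho$ is a closed embedding.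

Here is the easy case. Let $M$ be an irreducible linear algebraic monoid whose unit group is a torus $T$, dense in $M$. Embed $M$ in $M_m(k)$. The elements of $T$ are simultaneously diagonalizable, so after a change of basis $T$, and therefore $M=\overline T$, consists of diagonal matrices. Let $X=X(T)$ be the character group, written additively, and let $\mu_1,\dots,\mu_m\in X$ be the diagonal entries restricted to $T$. Then $k[M]$ is the subalgebra of $k[T]$ generated by the $\mu_i$, that is, $k[M]=k[S]$, the span of the monoid $S=\langle\mu_1,\dots,\mu_m\rangle\subseteq X$. Points of $M$ are the multiplicative maps $S\to k$ (sending $0$ to $1$), and points of $T$ are the homomorphisms $X\to k^*$. Also $T$ is the locus in $M$ where the determinant $\sum_i\mu_i$ is invertible (this is checked for every $M$ below), so $X=\mathbb ZS$.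

**Proposition 1.** *If the unit group of $M$ is a torus $T$, then $M=\bigcup_{e\in E(M)}Te$.*

*Proof.* Let $x\in M$, viewed as a map $S\to k$, and put $S_x=\{\chi\in S:\chi(x)\neq0\}$. This is a submonoid, and $\chi+\chi'\in S_x$ forces $\chi,\chi'\in S_x$. Hence the map $e:S\to k$ equal to $1$ on $S_x$ and to $0$ elsewhere is multiplicative; it is a point of $M$ with $e^2=e$. The map $\chi\mapsto\chi(x)$ from $S_x$ to $k^*$ extends to the group $\mathbb ZS_x$ by $\chi_1-\chi_2\mapsto\chi_1(x)/\chi_2(x)$, and then to all of $X$, because $k^*$ is a divisible group. The extension is a point $t\in T$. For $\chi\in S_x$ we get $\chi(te)=\chi(t)=\chi(x)$, and for $\chi\in S\setminus S_x$ both $\chi(te)$ and $\chi(x)$ are $0$. So $x=te$. $\square$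

So for tori every point is a unit times an idempotent. Keep a second picture of the same fact. Take $M=\mathbb A^2$ with coordinatewise multiplication and $T=\mathbb G_m^2$. The boundary $M\setminus T$ has two components, $\{x=0\}$ and $\{y=0\}$. The first is the closure of the orbit of $e=(0,1)=\lim_{s\to0}(s,1)$, and the order of vanishing of $f$ along $\{x=0\}$ is the order in $s$ of $f(sx,y)$. In other words, the divisor, its valuation and its idempotent all come from the one-parameter subgroup $\lambda(s)=(s,1)$.

What changes when the unit group is not a torus?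

## The extension property and quasiregularity

Let $M$ be irreducible, $G$ its unit group (an algebraic group, open in $M$), $B\subseteq G$ a Borel subgroup, $T\subseteq B$ a maximal torus, and $\overline T$ the closure of $T$ in $M$. The following two definitions and the question below are from Problem 2.4 of "Linear Algebraic Monoids", http://www.math.uwo.ca/~lex/cv/open_problems.pdf.

**Definition (EP).** $M$ has the *extension property* if for every linear algebraic monoid $L$ and every morphism of algebraic monoids $\alpha:G\to L$ the following holds: if $\alpha|_T$ extends to a morphism $\overline T\to L$, then $\alpha$ extends to a unique morphism of algebraic monoids $\beta:M\to L$.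

**Definition (quasiregular).** $M$ is *quasiregular* if there is a closed two-sided ideal $N\subseteq M$ such that (i) $\dim N\le\dim M-2$ and (ii) $M\setminus N\subseteq\bigcup_{e\in E(M)}GeG$. The set $N=\emptyset$ is allowed, with $\dim\emptyset=-\infty$.

If $G=T$, the EP holds trivially: $\alpha|_T$ is $\alpha$, and an extension to $M=\overline T$ is unique and multiplicative because $T$ is dense. By Proposition 1, $M$ is quasiregular with $N=\emptyset$. As background, every normal reductive monoid has the EP and satisfies $M=\bigcup_eGeG$. Two small examples show what else can happen.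

**Example 1 (upper triangular matrices).** Let $M_0=\left\{\begin{pmatrix}a&c\\0&b\end{pmatrix}\right\}$, so $M_0\cong\mathbb A^3$, with unit group $G_0=\{ab\ne0\}$. Multiplying out,
$$G_0\,\mathrm{diag}(0,1)\,G_0=\{a=0,\ b\neq0\},\qquad G_0\,\mathrm{diag}(1,0)\,G_0=\{b=0,\ a\ne0\}.$$
What is left of the boundary is the line $N=\{a=b=0\}$, a closed ideal of dimension $1=3-2$. So $M_0$ is quasiregular. We cannot take $N=\emptyset$: an idempotent of rank one has diagonal $(1,0)$ or $(0,1)$, so elements of its double coset have nonzero diagonal, and a nonzero matrix with $a=b=0$ lies in no $G_0eG_0$. This is why the definition leaves room for an ideal of codimension two.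

**Example 2 (dual numbers).** Let $M_1=\left\{\begin{pmatrix}a&c\\0&a\end{pmatrix}\right\}\cong\mathbb A^2$. Its unit group is $G_1=\{a\neq0\}\cong\mathbb G_m\times\mathbb G_a$ with coordinates $t=a$ and $u=c/a$, where $u$ is additive: $u(xy)=u(x)+u(y)$. The maximal torus is $T=\{c=0,a\ne0\}$. The boundary is the single divisor $D=\{a=0\}$. The only idempotents are $0$ and $1$, since matrices in $D$ have square zero. So $D\setminus\{0\}$ meets no $G_1eG_1$, any admissible $N$ would contain the one-dimensional set $D$, and $\dim M_1-2=0$. Thus $M_1$ is not quasiregular. The EP fails as well: $x\mapsto\begin{pmatrix}1&u(x)\\0&1\end{pmatrix}$ is trivial on $T$, hence extends to $\overline T$, but $u=c/a$ is not regular on $M_1$.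

The question of Problem 2.4 is whether the two failures in Example 2 are linked in general.

**Theorem 1 (Problem 2.4).** *If $M$ has the EP, then $M$ is quasiregular.*

A sensible first attempt is to copy the picture for $\mathbb A^2$. Take a component $D$ of $M\setminus G$ and its order of vanishing $v_D$, and try to show that $v_D$ is computed by a one-parameter subgroup $\lambda$ of $T$; then $e=\lim_{s\to0}\lambda(s)$ should give $D=\overline{GeG}$. Without the EP this is false, and Example 2 shows where it breaks. There $v_D(u)=v_D(c/a)=-1$. But inserting $\lambda(s)\in T$ between two group elements gives $u(g\lambda(s)h)=u(g)+u(h)$, which has order $0$ in $s$ for every $\lambda$. The torus does not see the pole of $u$ along $D$.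

So the EP must be used, and the next thing to try is to build, for a bad divisor $D$, one map $\alpha$ that extends to $\overline T$ but not across $D$, as $u$ does in Example 2. Here one gets stuck: all we know about $v_D$ is that it does *not* come from $T$, and this hands us no function.

The way around is to construct no particular map. We collect all functions on $G$ that behave well along $T$ into one ring $A_S$. The EP then becomes the equation $k[M]=A_S$, and the ring $A_S$, after normalization, is *defined* by one-parameter subgroups of $T$. Its divisors therefore have nowhere else to come from.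

## Weights of functions on $G$ along $T$

Fix an irreducible $M$ with $n=\dim M$ and an embedding $M\subseteq M_m(k)$ as in (F1), in a basis for which $T$ is diagonal. Put $\delta=\det|_M\in k[M]$.

**Units.** We claim $G=\{\delta\neq0\}$. Elements of $G$ are invertible matrices. Conversely, if $x\in M$ and $\delta(x)\ne0$, then left multiplication by $x$ is an automorphism of the variety $M_m(k)$, so $xM\subseteq M$ is closed, irreducible and of dimension $n$. Hence $xM=M\ni1$, and likewise $Mx=M$, so $x\in G$. Therefore $k[G]=k[M][1/\delta]$. The group $G$ is connected, affine and smooth, so $k[G]$ is a normal domain. Put $K=\mathrm{Frac}\,k[M]=\mathrm{Frac}\,k[G]$. Moreover $M\setminus G=\{\delta=0\}$, so by Krull's principal ideal theorem every irreducible component of $M\setminus G$ has dimension $n-1$. We call these components *boundary divisors*.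

**Torus closure.** Let $\mu_1,\dots,\mu_m\in X=X(T)$ be the diagonal entries restricted to $T$. Since $\overline T$ is closed in the diagonal matrices, $k[\overline T]=k[S]$ with $S=\langle\mu_1,\dots,\mu_m\rangle$. In particular $S$ is exactly the set of characters of $T$ that extend to regular functions on $\overline T$. Since $T$ is closed in $G$, $T=\overline T\cap G=\overline T\cap\{\delta\ne0\}$. So $k[T]=k[S][1/\delta]$, where $\delta|_T=\sum_i\mu_i$, and hence $X=\mathbb ZS$.

**Weights.** Let $f\in k[G]$. The function $(g,t,h)\mapsto f(gth)$ lies in $k[G\times G]\otimes k[T]$, so there is a unique expansion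
$$f(gth)=\sum_{\chi\in X}f_\chi(g,h)\,\chi(t)\qquad(g,h\in G,\ t\in T),\qquad f_\chi\in k[G\times G], \tag{1}$$
with finitely many nonzero $f_\chi$. Multiplying two expansions gives $(ff')_\chi=\sum_{\chi'+\chi''=\chi}f_{\chi'}f'_{\chi''}$. Replacing $g$ by $gt$ gives
$$f_\chi(gt,h)=\chi(t)\,f_\chi(g,h). \tag{2}$$

**Definition ($A_C$).** For a submonoid $C\subseteq X$ put $A_C=\{f\in k[G]:f_\chi=0\text{ for all }\chi\notin C\}$.

This is a subalgebra of $k[G]$: if $\chi=\chi'+\chi''\notin C$, then $\chi'\notin C$ or $\chi''\notin C$. It is stable under left and right translations, because the function $x\mapsto f(axb)$ has components $f_\chi(ag,hb)$. Also, $f\in A_C$ if and only if the function $t\mapsto f(gth)$ lies in $k[C]$ for all $g,h\in G$.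

**Example 3.** If $G=T$ and $f=\sum c_\chi\chi$, then $f_\chi(g,h)=c_\chi\chi(gh)$, so $A_C=k[C]$. For the entry $c$ of $M_0$ and $t=\mathrm{diag}(x,y)$ we get $c(gth)=a(g)c(h)\,x+c(g)b(h)\,y$: the weights are $x$ and $y$, both in $S=\langle x,y\rangle$. For $M_1$ the function $u$ has only the weight $0$, so $u\in A_S$ although $u\notin k[M_1]$.

**Normalization.** Let $\widetilde{k[M]}$ be the integral closure of $k[M]$ in $K$, $\widetilde M=\mathrm{Spec}\,\widetilde{k[M]}$, and $\pi:\widetilde M\to M$ the normalization map, which is finite. Since $k[G]$ is normal, $\widetilde{k[M]}\subseteq k[G]$. Inverting $\delta$ gives $k[G]$ on both sides, so $\pi$ is an isomorphism over $G$.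

We can now state the other two results.

**Theorem 2.** *For every irreducible $M$ the following are equivalent: (i) $M$ is quasiregular; (ii) $\widetilde M$ is quasiregular; (iii) $\widetilde M$ has the EP; (iv) $A_S\subseteq\widetilde{k[M]}$, i.e. every $f\in A_S$ is integral over $k[M]$. Moreover $M$ has the EP if and only if $M$ is quasiregular and every $f\in\widetilde{k[M]}$ with $f(g\,\cdot\,h)|_T\in k[\overline T]$ for all $g,h\in G$ lies in $k[M]$. In particular, for normal $M$: EP $\iff$ quasiregular. An EP monoid is determined by $G$ and $\overline T$: $M=\mathrm{Spec}\,A_S$.*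

**Theorem 3.** *The bound $\dim N\le\dim M-2$ in Theorem 1 is sharp for each $\dim M\ge3$. If $\dim M\le2$, the EP forces $M=\bigcup_eGeG$. The second condition in the "if and only if" of Theorem 2 cannot be dropped, in any characteristic.*

## The extension property as the equation $k[M]=A_S$

**Lemma 1.** *$k[M]\subseteq A_S$, and $M$ has the EP if and only if $k[M]=A_S$.*

*Proof.* **Step 1: the inclusion.** Let $f\in k[M]$ and $g,h\in G$. The function $t\mapsto f(gth)$ is the restriction of a regular function on $\overline T$, so it lies in $k[S]$. Hence $f_\chi(g,h)=0$ for $\chi\notin S$ and all $g,h$, and $f\in A_S$.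

**Step 2: the EP puts each $f\in A_S$ into $k[M]$.** We feed the EP with the representation that $f$ generates. Let $V$ be the span of the right translates $\rho_hf$, $h\in G$. As in (F1), $V$ is finite-dimensional and $\rho:G\to\mathrm{End}(V)$ is a morphism of algebraic monoids. Decompose $V=\bigoplus_\chi V_\chi$ into $T$-weight spaces. For $v=\rho_hf$ we have
$$(\rho_tv)(g)=v(gt)=f(gth)=\sum_{\chi\in S}f_\chi(g,h)\,\chi(t).$$
If $v=\sum_\chi v_\chi$ with $v_\chi\in V_\chi$, then $\rho_tv=\sum_\chi\chi(t)v_\chi$. Comparing, by linear independence of characters, $v_\chi=f_\chi(\cdot,h)$, which is $0$ for $\chi\notin S$. Such $v$ span $V$, so all weights of $V$ lie in $S$. In a basis of weight vectors $\rho|_T$ is diagonal with entries in $S$, so it extends to a morphism $\overline T\to\mathrm{End}(V)$. By the EP with $L=\mathrm{End}(V)$, $\rho$ extends to $\beta:M\to\mathrm{End}(V)$. Now $f(x)=(\rho_xf)(1)$ for $x\in G$, and $x\mapsto(\beta(x)f)(1)$ is regular on $M$. So $f\in k[M]$.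

**Step 3: if $A_S\subseteq k[M]$, every admissible $\alpha$ extends.** Let $\alpha:G\to L$ be a morphism of monoids whose restriction to $T$ extends to $\overline T$, and embed $L$ as a closed submonoid of $M_l(k)$. The matrix entries satisfy
$$\alpha_{ij}(gth)=\sum_{a,b}\alpha_{ia}(g)\,\alpha_{ab}(t)\,\alpha_{bj}(h),\qquad\alpha_{ab}|_T\in k[S].$$
So $\alpha_{ij}\in A_S\subseteq k[M]$, and $\alpha$ extends to a morphism $\beta:M\to M_l(k)$. Since $G$ is dense in $M$ and $L$ is closed, $\beta(M)\subseteq L$. Since $G\times G$ is dense in $M\times M$, $\beta$ is multiplicative; and $\beta(1)=\alpha(1)=1$. Uniqueness follows from density of $G$. $\square$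

## Saturating $S$ and normalizing $M$

We want to describe $A_S$ by inequalities on weights. This works only if $S$ is cut out by inequalities, and it need not be: for the cuspidal monoid $\mathrm{Spec}\,k[x^2,x^3]$ with $T=\mathbb G_m$ we have $S=\langle2,3\rangle\subset\mathbb Z$, which misses $1$. So we enlarge $S$. Let $Y$ be the cocharacter group of $T$, with the pairing $\chi(\lambda(s))=s^{\langle\chi,\lambda\rangle}$, and put
$$S'=X\cap\mathbb Q_{\ge0}S=\{\chi\in X:\langle\chi,\lambda_i\rangle\ge0,\ i=1,\dots,r\}. \tag{3}$$
The first expression is the definition. The second, for suitable $\lambda_1,\dots,\lambda_r\in Y$, is the Minkowski–Weyl theorem for the finitely generated rational cone $\mathbb Q_{\ge0}S$. The case $r=0$, where the cone is the whole space, is allowed.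

**An integrality remark.** *If $f\in k[T]$ is integral over $k[S]$, then $f\in k[S']$.* For $\lambda\in Y$ and $0\ne f=\sum c_\chi\chi\in k[T]$ let $w_\lambda(f)=\min\{\langle\chi,\lambda\rangle:c_\chi\neq0\}$. This is the lowest degree of $f$ in a $\mathbb Z$-grading of the domain $k[T]$, and lowest components multiply to something nonzero, so $w_\lambda$ extends to a valuation of $\mathrm{Frac}\,k[T]$. Each $w_{\lambda_i}$ is nonnegative on $k[S]$. In an integral equation $f^d=-\sum_{j<d}a_jf^j$ with $a_j\in k[S]$ and $w_{\lambda_i}(f)<0$, the left side would have value $d\,w_{\lambda_i}(f)$, strictly below the value of every term on the right. So $w_{\lambda_i}(f)\ge0$ for all $i$, and every $\chi$ occurring in $f$ lies in $S'$.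

**Lemma 2.** *There is $c\ge0$ with $c\,\delta|_T+S'\subseteq S$. If $A_S\subseteq\widetilde{k[M]}$, then $\widetilde{k[M]}=A_{S'}$.*

*Proof.* **Step 1: one multiple of $\delta|_T$ pushes all of $S'$ into $S$.** An element of $S'$ is $\chi=\sum c_i\mu_i$ with $c_i\in\mathbb Q_{\ge0}$. Subtracting $\sum\lfloor c_i\rfloor\mu_i\in S$ leaves an element of $F=X\cap\{\sum c_i\mu_i:0\le c_i\le1\}$, which is finite, being the intersection of a lattice with a bounded set. Thus $S'=F+S$. Since $X=\mathbb ZS$, each $x\in F$ is $\sum a_i\mu_i$ with $a_i\in\mathbb Z$, and then $x+c\,\delta|_T=\sum(a_i+c)\mu_i\in S$ as soon as $c\ge\max|a_i|$. Take $c$ large enough for all $x\in F$. (For the cusp, with $\mu_1=2$, $\mu_2=3$ and $\delta|_T=5$, the only element of $F=\{0,\dots,5\}$ outside $S$ is $1$, and $1+5=6\in S$.)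

**Step 2: $A_{S'}\subseteq\widetilde{k[M]}$, because powers have bounded denominators.** Let $f\in A_{S'}$ and $j\ge0$. Then $f^j\in A_{S'}$. Since $\delta$ is multiplicative, $\delta^c(gth)=\delta^c(g)\delta^c(h)\delta^c(t)$, so the weights of $\delta^cf^j$ are those of $f^j$ shifted by $c\,\delta|_T$. By Step 1 they lie in $S$. Hence $\delta^cf^j\in A_S\subseteq\widetilde{k[M]}$ for all $j$, and $\widetilde{k[M]}[f]\subseteq\delta^{-c}\,\widetilde{k[M]}$. The right side is a finitely generated module over the Noetherian ring $\widetilde{k[M]}$, so $\widetilde{k[M]}[f]$ is a finitely generated module too, and $f$ is integral over $\widetilde{k[M]}$. Thus $f\in\widetilde{k[M]}$.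

**Step 3: $\widetilde{k[M]}\subseteq A_{S'}$, by restricting integral equations to $T$.** Let $f\in\widetilde{k[M]}\subseteq k[G]$ and $g,h\in G$. The translation $f\mapsto f(g\,\cdot\,h)$ is an automorphism of $k[G]$ preserving $k[M]$, so $x\mapsto f(gxh)$ is integral over $k[M]$. Restricting to $T$, where $k[M]$ maps into $k[S]$, we get an element of $k[T]$ integral over $k[S]$, and it lies in $k[S']$ by the integrality remark. So $f_\chi(g,h)=0$ for $\chi\notin S'$ and all $g,h$. $\square$

## Valuations attached to cocharacters

For $\lambda\in Y$ and $0\ne f\in k[G]$ put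
$$v_\lambda(f)=\mathrm{ord}_s\,f(g\lambda(s)h),\qquad f(g\lambda(s)h)\in k[G\times G][s,s^{-1}],$$
where $\mathrm{ord}_s$ is the lowest exponent of $s$ with nonzero coefficient, and $v_\lambda(0)=\infty$.

**Lemma 3.**

*(a) $v_\lambda$ extends to a (possibly trivial) valuation of $K$ with values in $\mathbb Z$, and $v_\lambda(f)=\min\{\langle\chi,\lambda\rangle:f_\chi\neq0\}$ for $0\ne f\in k[G]$.*

*(b) $A_{S'}=\{f\in k[G]:v_{\lambda_i}(f)\ge0,\ i=1,\dots,r\}$.*

*(c) Suppose $\langle\cdot,\lambda\rangle\ge0$ on $S$. Then $\lambda$ extends to a multiplicative morphism $\bar\lambda:\mathbb A^1\to\overline T$; the element $e=\bar\lambda(0)$ is idempotent; $v_\lambda\ge0$ on $k[M]$; and $\{f\in k[M]:v_\lambda(f)>0\}$ is the ideal of $\overline{GeG}$.*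

*Proof.* (a) The map $f\mapsto f(g\lambda(s)h)$ is a ring homomorphism $k[G]\to k[G\times G][s^{\pm1}]$. It is injective, since $s=1$, $h=1$ recovers $f$. As $k[G\times G]$ is a domain, lowest coefficients multiply to something nonzero, so $\mathrm{ord}_s$ is a valuation, and so is $v_\lambda$; it extends to $K=\mathrm{Frac}\,k[G]$. For the formula, (1) gives $f(g\lambda(s)h)=\sum_\chi f_\chi(g,h)\,s^{\langle\chi,\lambda\rangle}$. Several $\chi$ may give the same exponent, so we must exclude cancellation. By (2) the nonzero $f_\chi$ are eigenfunctions of $T$, acting on the right of the first variable, for pairwise distinct characters. Hence they are linearly independent, and no sum of distinct nonzero $f_\chi$ vanishes.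

(b) By (a), the condition $v_{\lambda_i}(f)\ge0$ for all $i$ says that every $\chi$ with $f_\chi\ne0$ satisfies all the inequalities in (3), i.e. lies in $S'$.

(c) For $\chi\in S$ the function $\chi(\lambda(s))=s^{\langle\chi,\lambda\rangle}$ is polynomial in $s$, so $\lambda$ induces $k[S]\to k[s]$, that is, a morphism $\bar\lambda:\mathbb A^1\to\overline T$. It is multiplicative since $\lambda$ is and $\mathbb G_m\times\mathbb G_m$ is dense in $\mathbb A^2$. So $e^2=\bar\lambda(0\cdot0)=e$. For $f\in k[M]$ the function $(g,s,h)\mapsto f(g\bar\lambda(s)h)$ is regular on $G\times\mathbb A^1\times G$, so it is a polynomial in $s$ with constant term $f(geh)$. Hence $v_\lambda(f)\ge0$, and $v_\lambda(f)>0$ if and only if $f$ vanishes on $GeG$. $\square$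

**Example 4.** For $M_0$ we have $S=S'=\langle x,y\rangle$, cut out by $\lambda_1(s)=\mathrm{diag}(s,1)$ and $\lambda_2(s)=\mathrm{diag}(1,s)$. Write $g$ with entries $a_1,b_1,c_1$ and $h$ with entries $a_2,b_2,c_2$. Inserting $\lambda_1(s)$ sends $a\mapsto s\,a_1a_2$, $b\mapsto b_1b_2$, $c\mapsto c_1b_2+s\,a_1c_2$. If $f=\sum_{i\ge i_0}a^if_i(b,c)$ with $f_{i_0}\neq0$, the coefficient of $s^{i_0}$ is $(a_1a_2)^{i_0}f_{i_0}(b_1b_2,c_1b_2)\ne0$. So $v_{\lambda_1}$ is the order along $\{a=0\}$, and symmetrically $v_{\lambda_2}$ is the order along $\{b=0\}$. By Lemma 3(b), $A_S=k[a,b,c]=k[M_0]$, and by Lemma 1 the monoid $M_0$ has the EP. For $M_1$, $S=S'$ is cut out by the single $\lambda(s)=\mathrm{diag}(s,s)$; here $v_\lambda$ is the order in $t$ on $k[t^{\pm1},u]$, and $A_S=k[t,u]$, strictly larger than $k[M_1]=k[t,tu]$.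

## From boundary divisors to the ideal $N$

**Lemma 4.** *(a) A closed $G\times G$-stable subset of $M$ is a two-sided ideal. (b) If every boundary divisor of $M$ equals $\overline{GeG}$ for some $e\in E(M)$, then $M$ is quasiregular.*

*Proof.* (a) Let $Z$ be such a subset and $x\in Z$. The morphism $(a,b)\mapsto axb$ sends the dense subset $G\times G$ of $M\times M$ into the closed set $Z$, hence all of $M\times M$ into $Z$.

(b) The set $M\setminus G$ is closed and $G\times G$-stable. If $D$ is one of its components, the closure of $GDG$ is an irreducible closed subset of $M\setminus G$ containing $D$, so it equals $D$. Thus each boundary divisor $D_j=\overline{Ge_jG}$ is $G\times G$-stable. The orbit $Ge_jG$ is open in its closure $D_j$, so $D_j\setminus Ge_jG$ is closed, $G\times G$-stable and of dimension at most $n-2$. Put $N=\bigcup_j(D_j\setminus Ge_jG)$. By (a) it is a closed two-sided ideal (or empty), $\dim N\le n-2$, and $M\setminus N\subseteq G1G\cup\bigcup_jGe_jG$. $\square$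

## The boundary divisors of an EP monoid

We prove the implication (iv) $\Rightarrow$ (i) of Theorem 2: *if $A_S\subseteq\widetilde{k[M]}$, then $M$ is quasiregular.* Theorem 1 follows, since by Lemma 1 the EP gives $A_S=k[M]\subseteq\widetilde{k[M]}$.

Two elementary facts are used. First, a discrete valuation ring $R$ is a maximal proper subring of its fraction field: a larger ring contains some $w\varpi^{-d}$ with $w$ a unit of $R$, $\varpi$ a uniformizer and $d\ge1$, hence contains $\varpi^{-1}=\varpi^{d-1}w^{-1}\cdot w\varpi^{-d}$, hence everything. Second, localization at a multiplicative set $\Sigma$ commutes with finite intersections of submodules $P,Q\subseteq K$: if $\sigma x\in P$ and $\sigma'x\in Q$, then $\sigma\sigma'x\in P\cap Q$.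

**Step 1: write the normalization as $k[G]$ cut by valuations from $T$.** Put $A'=\widetilde{k[M]}$. By Lemmas 2 and 3(b),
$$A'=A_{S'}=k[G]\cap O_1\cap\dots\cap O_r,\qquad O_i=\{f\in K:v_{\lambda_i}(f)\ge0\}. \tag{4}$$
Each $O_i$ is a DVR (if $v_{\lambda_i}$ is nontrivial) or all of $K$.

**Step 2: lift a boundary divisor to a discrete valuation ring.** Let $D$ be a boundary divisor with prime ideal $\mathfrak p\subset k[M]$. Then $\delta\in\mathfrak p$. Since $A'$ is integral over $k[M]$, there is a prime $\mathfrak q\subset A'$ with $\mathfrak q\cap k[M]=\mathfrak p$, and $\dim A'/\mathfrak q=\dim k[M]/\mathfrak p=n-1$. As $A'$ is a finitely generated domain of dimension $n$, $\mathfrak q$ has height one. As $A'$ is a normal Noetherian domain, $R=A'_{\mathfrak q}$ is a DVR.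

**Step 3: localize (4) to find out which valuation $R$ belongs to.** Let $\Sigma=A'\setminus\mathfrak q$. All terms in (4) are $A'$-submodules of $K$, so
$$R=\Sigma^{-1}k[G]\cap\Sigma^{-1}O_1\cap\dots\cap\Sigma^{-1}O_r. \tag{5}$$
The first term is all of $K$: it contains $R[1/\delta]$, and inverting the nonzero element $\delta\in\mathfrak qR$ of the DVR $R$ gives $K$. Each $\Sigma^{-1}O_i$ is a ring between $O_i$ and $K$, so it is $O_i$ or $K$ by the first fact. Since $R\ne K$, some $i$ has $\Sigma^{-1}O_i\ne K$, so $\Sigma^{-1}O_i=O_i\neq K$. For this $i$, (5) gives $R\subseteq O_i\subsetneq K$, and maximality of the DVR $R$ gives $R=O_i$.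

**Step 4: read off the idempotent.** Since $R=O_i$, the maximal ideals agree, so $\mathfrak q=\mathfrak qR\cap A'=\{f\in A':v_{\lambda_i}(f)>0\}$ and
$$\mathfrak p=\mathfrak q\cap k[M]=\{f\in k[M]:v_{\lambda_i}(f)>0\}.$$
By (3), $\langle\cdot,\lambda_i\rangle\ge0$ on $S$. So Lemma 3(c) applies: the right side is the ideal of $\overline{Ge_iG}$ with $e_i=\bar\lambda_i(0)\in E(\overline T)$. Hence $D=\overline{Ge_iG}$.

**Step 5: conclude.** Step 4 holds for every boundary divisor, so $M$ is quasiregular by Lemma 4(b). This proves (iv) $\Rightarrow$ (i) and Theorem 1. $\blacksquare$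

In Example 2 the chain breaks at (4): the ring $k[t,tu]$ is normal but smaller than $k[G_1]\cap O_\lambda=k[t,u]$.

## Quasiregularity of $M$ and the extension property of $\widetilde M$

For Theorem 2 we also use the following.

**Fact (F2).** *Every idempotent of $M$ is $G$-conjugate to one in $\overline T$* (Putcha, *loc. cit.*, Ch. 6).

**$\widetilde M$ is a monoid with unit group $G$.** This gives meaning to (ii) and (iii). The variety $\widetilde M\times\widetilde M$ is normal, and $(x,y)\mapsto\pi(x)\pi(y)$ maps it dominantly to $M$. By the universal property of normalization this map factors through $\widetilde M$, and the resulting product extends that of $G=\pi^{-1}(G)$. Associativity, the unit property of the point over $1$, and multiplicativity of $\pi$ hold on the dense open set $G$ (or $G\times G$, $G\times G\times G$), hence everywhere. Units of $\widetilde M$ map to units of $M$, so the unit group is $\pi^{-1}(G)=G$. All the lemmas apply to $\widetilde M$, with the same $G$, $T$, $k[G]$.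

**Lemma 5 (converse of Lemma 4(b)).** *If $M$ is quasiregular, every boundary divisor $D$ equals $\overline{GeG}$ with $e\in E(\overline T)$.*

*Proof.* If $e=ge'g^{-1}$, then $GeG=Ge'G$, so by (F2) $M\setminus N\subseteq\bigcup_{e\in E(\overline T)}GeG$. The set $E(\overline T)$ is finite, as its elements are diagonal matrices with entries $0$ and $1$. Since $\dim N\le n-2$, $D\setminus N$ is nonempty and open in $D$, hence dense in $D$. It is covered by finitely many sets $D\cap GeG$; as $D$ is irreducible, one of them is dense in $D$. Since $D$ is $G\times G$-stable (proof of Lemma 4) and meets $GeG$, $GeG\subseteq D$. So $D=\overline{GeG}$. $\square$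

**Lemma 6.** *Let $e\in E(\overline T)$. There is $\lambda\in Y$ with $\langle\cdot,\lambda\rangle\ge0$ on $S$ and $\bar\lambda(0)=e$.*

*Proof.* View $e$ as a multiplicative map $S\to k$; since $e^2=e$, its values are $0$ and $1$. Let $I=\{i:e(\mu_i)=1\}$. It suffices to find $\lambda\in Y$ with $\langle\mu_i,\lambda\rangle=0$ for $i\in I$ and $\langle\mu_i,\lambda\rangle>0$ for $i\notin I$: then $\mu_i(\bar\lambda(0))$ is $1$ or $0$ exactly as $\mu_i(e)$ is, so $\bar\lambda(0)=e$. A rational solution can be scaled to an integral one. If there is no rational solution, Motzkin's transposition theorem over $\mathbb Q$ gives, after clearing denominators, integers $c_i\ge0$ $(i\notin I)$, not all $0$, and $d_i$ $(i\in I)$ with $\sum_{i\notin I}c_i\mu_i+\sum_{i\in I}d_i\mu_i=0$. Then, as an equality in $S$,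
$$\sum_{i\notin I}c_i\mu_i+\sum_{i\in I,\,d_i>0}d_i\mu_i=\sum_{i\in I,\,d_i<0}|d_i|\,\mu_i .$$
Applying $e$ gives $0$ on the left, since some $c_i>0$ with $e(\mu_i)=0$, and $1$ on the right. This is a contradiction. $\square$

*Proof of Theorem 2.* We prove (iv) $\Rightarrow$ (i) $\Rightarrow$ (ii) $\Rightarrow$ (iii) $\Rightarrow$ (iv). The first implication was proved in the previous section.

**Step 1: (i) $\Rightarrow$ (ii), by lifting idempotents through the finite map $\pi$.** Let $\widetilde D$ be a boundary divisor of $\widetilde M$. Then $D=\pi(\widetilde D)$ is closed, irreducible, of dimension $n-1$, and contained in $M\setminus G$, so it is a boundary divisor of $M$. By Lemma 5, $D=\overline{GeG}$ with $e$ idempotent. Pick $x\in\widetilde D$ with $\pi(x)=e$. Since $\pi$ is finite and $e^2=e$, $\pi^{-1}(e)$ is a finite semigroup, so some power $f=x^j$, $j\ge1$, is idempotent. The closed set $\widetilde D$ is $G\times G$-stable, hence an ideal by Lemma 4(a), so $f\in\widetilde D$ and $\overline{GfG}\subseteq\widetilde D$. The image $\pi(\overline{GfG})$ is closed, contains $GeG$ because $\pi(f)=e$, and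 lies in $D$; so it equals $D$. Hence $\dim\overline{GfG}=n-1$ and $\overline{GfG}=\widetilde D$. Lemma 4(b), applied to $\widetilde M$, shows that $\widetilde M$ is quasiregular.

**Step 2: (ii) $\Rightarrow$ (iii), by checking regularity in codimension one.** It suffices to show: *if $M$ is normal and quasiregular, it has the EP*; then apply this to $\widetilde M$. Let $f\in A_S$. By Lemma 1 we must show $f\in k[M]$. Since $k[M]$ is a normal Noetherian domain, $k[M]=\bigcap_{\mathrm{ht}\,\mathfrak p=1}k[M]_{\mathfrak p}$. Fix a prime $\mathfrak p$ of height one with divisor $D$.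

If $D$ meets $G$, then $\delta\notin\mathfrak p$ and $f\in k[G]\subseteq k[M]_{\mathfrak p}$.

Otherwise $D\subseteq M\setminus G$ has dimension $n-1$, so it is a boundary divisor, and by Lemma 5 $D=\overline{GeG}$ with $e\in E(\overline T)$. Take $\lambda$ from Lemma 6. By Lemma 3(c), $v_\lambda\ge0$ on $k[M]$ and $\{a\in k[M]:v_\lambda(a)>0\}=\mathfrak p\ne0$. So elements of $k[M]\setminus\mathfrak p$ have value $0$, and the DVR $k[M]_{\mathfrak p}$ is contained in $O_{v_\lambda}=\{a\in K:v_\lambda(a)\ge0\}$. This ring is not $K$, because $v_\lambda$ is nontrivial. By maximality of a DVR, $k[M]_{\mathfrak p}=O_{v_\lambda}$. Finally, all weights of $f$ lie in $S$, where $\langle\cdot,\lambda\rangle\ge0$, so $v_\lambda(f)\ge0$ by Lemma 3(a), and $f\in k[M]_{\mathfrak p}$.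

**Step 3: (iii) $\Rightarrow$ (iv), by comparing the two torus closures.** Let $\widetilde S$ be the monoid of characters of $T$ extending to the closure of $T$ in $\widetilde M$. Since $\pi$ maps that closure to $\overline T$, $S\subseteq\widetilde S$. Lemma 1 for $\widetilde M$ gives $\widetilde{k[M]}=A_{\widetilde S}\supseteq A_S$.

**Step 4: the criterion for $M$ itself.** A function $f\in k[G]$ satisfies $f(g\,\cdot\,h)|_T\in k[\overline T]=k[S]$ for all $g,h$ exactly when $f\in A_S$. So the second condition in Theorem 2 says $A_S\cap\widetilde{k[M]}\subseteq k[M]$. If $M$ has the EP, then $A_S=k[M]$ by Lemma 1; this gives the second condition, and it gives (iv), hence (i). Conversely, if $M$ is quasiregular, then (iv) holds and $A_S\cap\widetilde{k[M]}=A_S$, so the second condition gives $A_S\subseteq k[M]$, which is the EP by Lemma 1. If $M$ is normal, $\widetilde{k[M]}=k[M]$ and the second condition is void. Last, $M=\mathrm{Spec}\,A_S$ for an EP monoid is Lemma 1, and $A_S$ depends only on $G$ and $\overline T\supseteq T$. $\blacksquare$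

## Codimension two is attained, and two non-normal monoids without the EP

*Proof of Theorem 3.* **Step 1: sharpness for $\dim M\ge3$.** We exhibit EP monoids for which every admissible $N$ has dimension $\dim M-2$. Let $M=M_0\times\mathbb G_m^d$ with $d\ge0$, of dimension $3+d$. It is normal, with unit group $G=G_0\times\mathbb G_m^d$. Its boundary divisors are $\{a=0\}$ and $\{b=0\}$, which by Example 1 are the closures of $GeG$ for $e=(\mathrm{diag}(0,1),1)$ and $e=(\mathrm{diag}(1,0),1)$. So $M$ is quasiregular by Lemma 4(b) and has the EP by Theorem 2. Idempotents of $M$ have the form $(e,1)$ with $e\in E(M_0)$. By Example 1, the points with $a=b=0$, $c\neq0$ lie in no double coset of a rank-one idempotent; they also do not lie in $G$ or in the double coset of $(0,1)$, where $c=0$. Hence any admissible $N$ contains the closed set $\{a=b=0\}$, and $\dim N\ge1+d=\dim M-2$.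

**Step 2: $\dim M\le2$.** Let $M$ have the EP. By Theorem 1 there is $N$ as in the definition, with $\dim N\le0$. If $N=\emptyset$ we are done. Otherwise $N$ is a finite $G\times G$-stable set. As $G\times G$ is connected, it fixes each $x\in N$, so $gx=x$ for all $g\in G$. By density $yx=x$ for all $y\in M$; taking $y=x$ gives $x^2=x$, and $x\in GxG$. Thus $M=\bigcup_eGeG$.

**Step 3: a quasiregular monoid without the EP, in characteristic $\ne2$.** Let $M\subseteq\mathrm{End}(\mathrm{Sym}^2k^2)$ be the closure of $\mathrm{Sym}^2(GL_2)$. For $x=\begin{pmatrix}a&b\\c&d\end{pmatrix}$, in the basis $e_1^2,e_1e_2,e_2^2$,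
$$\mathrm{Sym}^2x=\begin{pmatrix}a^2&ab&b^2\\2ac&ad+bc&2bd\\c^2&cd&d^2\end{pmatrix}. \tag{6}$$
The map $x\mapsto\mathrm{Sym}^2x$ is homogeneous of degree $2$ and vanishes only at $0$. So it induces a morphism of projective spaces, whose image is closed, and $\mathrm{Sym}^2(M_2(k))$ is the cone over that image (scalars are squares in $k$). Hence it is closed, and $M=\mathrm{Sym}^2(M_2(k))$. If $x$ is singular, say $xv=0$ with $v\ne0$, then $\mathrm{Sym}^2x$ kills $v^2$; so the unit group is $G=\mathrm{Sym}^2(GL_2)$. Every element of $M_2(k)$ is $geh$ with $g,h\in GL_2$ and $e\in\{0,\mathrm{diag}(1,0),1\}$, so $M=\bigcup_eGeG$, and $M$ is quasiregular with $N=\emptyset$.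

Since $M_2(k)\to M$ is surjective, $k[M]$ is the subring of $k[a,b,c,d]$ generated by the entries of (6), and $k[G]=k[M][1/\delta]$ with $\delta=\det(\mathrm{Sym}^2x)=(\det x)^3$. Write $\Delta=ad-bc$. Then
$$\Delta^2=(ad+bc)^2-4(ab)(cd)\in k[M],\qquad\Delta=(\Delta^2)^2/\delta\in k[G].$$
So $\Delta$ defines a morphism $G\to\mathbb A^1$, $\mathrm{Sym}^2x\mapsto\det x$, which is a morphism of monoids for the multiplication of $\mathbb A^1$. On the maximal torus $\{\mathrm{diag}(a^2,ab,b^2)\}$ (the image of the diagonal torus of $GL_2$) it equals $ab$, the middle matrix entry, so it extends to $\overline T$. But $\Delta\notin k[M]$: the ring $k[M]$ is generated by forms of degree $2$, so its degree-$2$ part is the span of the entries of (6), and in every element of that span $ad$ and $bc$ have equal coefficients, whereas in $\Delta$ these are $1$ and $-1$, which differ as the characteristic is not $2$. So $M$ fails the EP. The element $\Delta\in A_S$ is integral over $k[M]$ and violates the second condition.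

**Step 4: a quasiregular monoid without the EP, in characteristic $p>0$.** This covers the remaining case $p=2$. Let $G=\mathbb G_m\times\mathbb G_a$ with coordinates $t,u$, and let $M$ be the closure of the image of
$$(t,u)\longmapsto\begin{pmatrix}t&tu\\0&t\end{pmatrix}\oplus\begin{pmatrix}1&u^p\\0&1\end{pmatrix}.$$
This is a homomorphism, since $u$ and $u^p$ are additive. So $M=\mathrm{Spec}\,k[t,tu,u^p]$ is an irreducible monoid with $\delta=t^2$. Inverting $t$ gives $k[t^{\pm1},u]$, so the unit group is $G$. The ring $k[t,u]$ is normal, has the same fraction field, and is integral over $k[M]$, because $u$ is a root of $Z^p-u^p$. So $\widetilde M=\mathrm{Spec}\,k[t,u]=\mathbb A^1\times\mathbb G_a$ with product $(t,u)(t',u')=(tt',u+u')$. Its boundary $\{t=0\}$ is the single orbit $GeG$ of $e=(0,0)$, so $\widetilde M$ is quasiregular, and $M$ is quasiregular by Theorem 2.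

The homomorphism $(t,u)\mapsto\begin{pmatrix}1&u\\0&1\end{pmatrix}$ is trivial on $T=\mathbb G_m$, so it extends to $\overline T$. An extension to $M$ would give $u\in k[M]$. But $k[M]$ is spanned by the monomials $t^\alpha(tu)^\beta u^{p\gamma}=t^{\alpha+\beta}u^{\beta+p\gamma}$ with $\alpha,\beta,\gamma\ge0$. For such a monomial to be $u$ we need $\alpha=\beta=0$ and then $p\gamma=1$, which is impossible. So $M$ fails the EP, and $u\in A_S\cap\widetilde{k[M]}$ violates the second condition. $\blacksquare$
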